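\title{Unit tangent sphere bundles that are homogeneous contact metric manifolds}

\begin{abstract}
The unit tangent sphere bundle $T_1M$ of a Riemannian manifold $M$ carries a standard contact metric structure, and it is known that this structure is homogeneous when $M$ is two-point homogeneous. We prove the converse for every connected $M$ of dimension at least two. We also prove a local version, in which homogeneity is replaced by a pointwise condition on three tensors, and we determine for which two-point homogeneous spaces every automorphism of the structure is the differential of an isometry. The proof extracts from the structure certain blocks of the derivative of the Jacobi operator that have constant rank, shows by a characteristic class argument on real projective space that these blocks vanish, and passes from local symmetry to the global statement by means of the periods of the geodesic flow.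
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $(M,g)$ is a connected Riemannian manifold of dimension $n\ge2$. We write $\langle\cdot,\cdot\rangle$ for $g$, $\nabla$ for the Levi-Civita connection, $R(X,Y)=[\nabla_X,\nabla_Y]-\nabla_{[X,Y]}$ for the curvature tensor, and $\operatorname{Iso}(M)$ for the group of Riemannian isometries. For a unit vector $u$, the \emph{Jacobi operator} $R_uX=R(X,u)u$ is a symmetric endomorphism of $u^\perp$; on the unit sphere $R_u=1$.

\subsection*{The contact metric structure}
A curve in $TM$ is a vector field $u(s)$ along a curve $x(s)$ in $M$, and its velocity at $s=0$ is determined by the pair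
\[
(a,b)=\Bigl(\dot x(0),\tfrac{\nabla u}{ds}(0)\Bigr)\in T_xM\oplus T_xM .
\]
We use these pairs as coordinates on the tangent space of $TM$ at $u\in T_xM$. The horizontal and vertical lifts of $X\in T_xM$ are $X^h=(X,0)$ and $X^v=(0,X)$, the Sasaki metric is $|(a,b)|^2_{g_S}=|a|^2+|b|^2$, and the standard almost complex structure is $J(a,b)=(-b,a)$.

Let $\pi\colon T_1M\to M$ be the bundle of unit vectors, with the metric induced by $g_S$. It is connected, because $M$ and the fibers $S^{n-1}$ are. The vectors tangent to $T_1M$ at $u$ are the pairs $(a,b)$ with $b\perp u$, the unit normal is $\nu=u^v$, and $X^t=X^v-\langle X,u\rangle\nu$ is the tangential lift of $X$. Put $\xi_0=-J\nu=u^h$, let $\eta_0(a,b)=\langle a,u\rangle$ be the $g_S$-dual form, and let $\varphi$ be the tangential part of $J$. The standard contact metric structure of $T_1M$ is $(\xi,\eta,\varphi,\bar g)$ with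
\[
\xi=2\xi_0,\qquad \eta=\tfrac12\eta_0,\qquad \bar g=\tfrac14 g_S .
\]
The flow $\Phi_t$ of $\xi_0$ is the geodesic flow. The contact distribution at $u$ is
\[
\ker\eta=\mathcal H\oplus\mathcal V,\qquad \mathcal H=\{a^h:a\perp u\},\qquad \mathcal V=\{b^t:b\perp u\}=\ker d\pi ;
\]
on it $\varphi(a,b)=(-b,a)$, and $\varphi\xi=0$. Let $\operatorname{Aut}(T_1M)$ be the group of diffeomorphisms that preserve $(\xi,\eta,\varphi,\bar g)$, or equivalently $(\xi_0,\eta_0,\varphi,g_S)$. The bundle $T_1M$ is a \emph{homogeneous contact metric manifold} if $\operatorname{Aut}(T_1M)$ is transitive on $T_1M$.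

\subsection*{The question}
The manifold $M$ is \emph{two-point homogeneous} if for all points with $d(x,y)=d(x_1,y_1)$ there is an isometry that maps $x$ to $x_1$ and $y$ to $y_1$. If $M$ is two-point homogeneous, then $T_1M$ is a homogeneous contact metric manifold \cite[Theorem 5.1]{GRM}. The converse has been proved under various additional conditions on $M$, but not for a general base, and this is the problem that we take from \cite{GRM}:

\begin{quote}
\emph{If $T_1M$ is a homogeneous contact metric manifold, is $M$ two-point homogeneous?}
\end{quote}

The question compares two groups. Every isometry $f$ of $M$ has a \emph{lift} $df\in\operatorname{Aut}(T_1M)$, and for complete $M$ two-point homogeneity means exactly that the lifts are transitive on $T_1M$ (Lemmas \ref{lem:twopoint} and \ref{lem:lift}). So we ask whether the subgroup of lifts is transitive whenever the whole group is. One expects the answer yes for a simple reason: the structure is built from $g$, so its automorphisms ought to be lifts. The answer is correct, but the reason fails in the most basic example.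

\begin{example}\label{ex:sphere}
For the unit sphere, $T_1S^n$ is the set of orthonormal pairs $(x,u)$ in $\mathbb R^{n+1}$. At $(x,u)$ we have $\xi_0=(u,-x)$ as a vector of $\mathbb R^{n+1}\times\mathbb R^{n+1}$, and $\ker\eta$ consists of the pairs $(a,b)$ with $a,b$ orthogonal to $x$ and $u$. The linear map $F(x,u)=(u,-x)$, which is $\Phi_{\pi/2}$, sends $\xi_0$ to $(-x,-u)$, the value of $\xi_0$ at $(u,-x)$, and it sends $(a,b)\in\ker\eta$ to $(b,-a)=-\varphi(a,b)$. So $F$ preserves $\xi_0$, $\eta_0$, $\varphi$ and $g_S$. It exchanges $\mathcal H$ and $\mathcal V$, so it is not a lift.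
\end{example}

An automorphism may therefore forget the projection $\pi$, and the geometry of $M$ has to be recovered from tensors on $T_1M$ that do not refer to $\pi$.

\subsection*{Results}

\begin{theorem}\label{thm:global}
If $(T_1M,\xi,\eta,\varphi,\bar g)$ is a homogeneous contact metric manifold, then $M$ is complete, $\operatorname{Iso}(M)$ acts transitively on $T_1M$, and $(M,g)$ is two-point homogeneous.
\end{theorem}

Together with \cite[Theorem 5.1]{GRM}, this says that $T_1M$ is a homogeneous contact metric manifold if and only if $M$ is two-point homogeneous.

The local part of the proof needs much less than a transitive group. Let $h=\frac12L_\xi\varphi$, the tensor that measures how far the geodesic flow is from preserving $\varphi$, and let $\bar\nabla$ be the Levi-Civita connection of $\bar g$. Both $h$ and $\bar\nabla_\xi h$ map $\ker\eta$ to itself.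

\begin{theorem}\label{thm:local}
The following conditions are equivalent; completeness of $M$ is not assumed.
\begin{enumerate}
\item[(a)] Every point of $M$ has a neighborhood isometric to an open subset of one fixed two-point homogeneous space.
\item[(b)] Any two points $p,q\in T_1M$ are related by a diffeomorphism between neighborhoods that preserves $(\xi,\eta,\varphi,\bar g)$.
\item[(c)] For all $p,q\in T_1M$ there is a linear isometry $(\ker\eta)_p\to(\ker\eta)_q$ that intertwines $\varphi$, $h$ and $\bar\nabla_\xi h$.
\end{enumerate}
\end{theorem}

The third result locates the phenomenon of Example \ref{ex:sphere}. On a two-point homogeneous space the eigenvalues of $R_u$ do not depend on $u$, since the isometries are transitive on unit vectors.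

\begin{theorem}\label{thm:aut}
Let $M$ be two-point homogeneous, $n\ge2$, and let $\Sigma$ be the set of eigenvalues of $R_u$ on $u^\perp$. If $\Sigma\ne\{1\}$ and $\Sigma\ne\{1,4\}$, then $\operatorname{Aut}(T_1M)=\{df:f\in\operatorname{Iso}(M)\}$. If $\Sigma=\{1\}$ or $\Sigma=\{1,4\}$, then there are automorphisms, namely geodesic flow maps, that do not preserve the fibers of $\pi$.
\end{theorem}

The exceptions depend on the scale: replacing $g$ by $cg$ does not affect two-point homogeneity, but it divides $\Sigma$ by $c$. The second exception occurs for $\mathbb{CP}^k$, $k\ge2$, with holomorphic sectional curvature $4$.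

\subsection*{Outline of the proof}
Put $K=1-R_u$ and let $K'$ be its derivative along the geodesic with velocity $u$. In Section \ref{sec:tensors} we compute $h$ and $\bar\nabla_\xi h$ in terms of $K$ and $K'$ and deduce from condition (c) that $K$ has constant spectrum and that the blocks of $K'$ between eigenspaces have constant rank. Constant rank is not yet vanishing. The missing information is parity: $K$ is even in $u$ and $K'$ is odd. In Section \ref{sec:odd} we show that an odd map of constant rank between orthogonal subbundles over $\mathbb{RP}^{n-1}$ is zero. Hence $K'=0$, the manifold is locally symmetric, and constancy of the spectrum forces it to be flat or of rank one (Section \ref{sec:local}). Section \ref{sec:global} controls the fundamental group, and Section \ref{sec:aut} proves Theorem \ref{thm:aut}.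

\section{Isometries, lifts and the geodesic flow}\label{sec:lifts}

The two lemmas of this section translate the problem into a statement about transitivity on $T_1M$.

\begin{lemma}\label{lem:twopoint}
The manifold $M$ is two-point homogeneous if and only if it is complete and $\operatorname{Iso}(M)$ is transitive on $T_1M$.
\end{lemma}

\begin{proof}
Let $M$ be complete and $\operatorname{Iso}(M)$ transitive on $T_1M$, and let $d(x,y)=d(x_1,y_1)=r$. If $r=0$, use transitivity on $M$. If $r>0$, the Hopf--Rinow theorem gives unit vectors $u$ at $x$ and $u_1$ at $x_1$ with $y=\exp_x ru$ and $y_1=\exp_{x_1}ru_1$. An isometry $f$ with $df(u)=u_1$ maps $x$ to $x_1$ and $y$ to $y_1$.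

Conversely, let $M$ be two-point homogeneous. The case $r=0$ shows that $M$ is homogeneous, so it is complete and its injectivity radius is the same positive number at all points. Take unit vectors $u\in T_xM$, $u_1\in T_{x_1}M$ and $r>0$ smaller than the injectivity radius. The pairs $(x,\exp_xru)$ and $(x_1,\exp_{x_1}ru_1)$ both have distance $r$, so an isometry $f$ maps the first to the second. Each pair is joined by a unique minimizing geodesic, and $f$ maps the first geodesic to the second. Hence $df(u)=u_1$.
\end{proof}

\begin{lemma}\label{lem:lift}
\begin{enumerate}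
\item[(i)] If $f$ is an isometry between open subsets of $M$, then $df$ preserves $(\xi,\eta,\varphi,\bar g)$.
\item[(ii)] If $F\in\operatorname{Aut}(T_1M)$ preserves $\mathcal V$, then $F=df$ for an isometry $f$ of $M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $f$ preserves $\nabla$, the differential of $df$ sends the pair $(a,b)$ at $u$ to the pair $(df\,a,df\,b)$ at $df(u)$. The formulas for $\xi_0,\eta_0,\varphi,g_S$ in terms of pairs are invariant under this substitution.

(ii) The differential of $\pi\circ F$ vanishes on $\mathcal V$ and the fibers of $\pi$ are connected (here $n\ge2$ is used), so $\pi\circ F$ is constant on fibers and $\pi\circ F=f\circ\pi$ for a map $f\colon M\to M$. It is smooth because $\pi$ has smooth local sections. The same argument for $F^{-1}$ produces a smooth inverse of $f$. The isometry $dF$ preserves $\mathcal V^\perp=\mathcal H\oplus\mathbb R\xi_0$, and $d\pi(a,0)=a$ maps $\mathcal V^\perp$ isometrically onto the tangent space of $M$. From $df\circ d\pi=d\pi\circ dF$ it follows that $f$ is an isometry. Finally $d\pi(\xi_0)=u$ at the point $u$, so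
\[
df(u)=df\,d\pi\bigl(\xi_0|_u\bigr)=d\pi\,dF\bigl(\xi_0|_u\bigr)=d\pi\bigl(\xi_0|_{F(u)}\bigr)=F(u).\qedhere
\]
\end{proof}

We need two facts about the geodesic flow. An automorphism preserves $\xi_0$, so it commutes with $\Phi_t$. And the differential of $\Phi_t$ is given by Jacobi fields. Let $\gamma$ be a unit speed geodesic and let a prime denote covariant differentiation along $\gamma$. A Jacobi field $Y$ normal to $\gamma$ is a solution of $Y''+R_{\gamma'}Y=0$ with $Y,Y'\perp\gamma'$; it is the variation field of a family of unit speed geodesics, and reading the velocity vectors of this family as pairs gives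
\begin{equation}\label{eq:jacobi}
d\Phi_t\bigl(Y(0),Y'(0)\bigr)=\bigl(Y(t),Y'(t)\bigr).
\end{equation}
Every pair in $\ker\eta$ is the initial value of such a field. So $\Phi_t$ preserves $\ker\eta$, and since it preserves $\xi_0$, it preserves $\eta_0$. It does not, in general, preserve $\varphi$ or $g_S$.

\section{The tensors $h$ and $\bar\nabla_\xi h$}\label{sec:tensors}

\subsection*{Complex notation}
Identify $\ker\eta$ at $u$ with $u^\perp\otimes\mathbb C$ by $(a,b)\leftrightarrow a+ib$. Then $\varphi$ is multiplication by $i$. Let $\tau(a+ib)=a-ib$ be complex conjugation; it is $+1$ on $\mathcal H$ and $-1$ on $\mathcal V$, so $\tau$ encodes the splitting that an automorphism may forget. An endomorphism of $u^\perp$ is extended complex linearly; we call such operators \emph{real}. They commute with $i$ and $\tau$, while $\tau i=-i\tau$. The real operators that we need are $R_u$ and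
\[
K=1-R_u,\qquad K'=-R'_u,\qquad\text{where } R'_u=(\nabla_uR)(\cdot,u)u .
\]
Both are symmetric, and $K'$ is the covariant derivative of $K$ along the geodesic with velocity $u$. They need not commute with each other. For a section $Z=a+ib$ of $\ker\eta$ along an orbit of $\xi_0$, put $DZ=a'+ib'$. Then $D$ commutes with $i$ and $\tau$, and $[D,K]=K'$.

\begin{proposition}\label{prop:formulas}
On $\ker\eta$,
\[
h=-K\tau,\qquad \bar\nabla_\xi=2D+iR_u,\qquad A:=\varphi h-\tfrac12\bar\nabla_\xi h=(K'-iK^2)\tau .
\]
\end{proposition}

\begin{proof}
\emph{The Lie derivative.} Let $Y_1,\dots,Y_{2n-2}$ be a basis of the normal Jacobi fields along a segment of $\gamma$ and write $Z=(a,b)=\sum f_j\,(Y_j,Y_j')$ along the orbit. By \eqref{eq:jacobi} the sections $(Y_j,Y_j')$ are invariant under the flow, so $L_{\xi_0}Z=\sum f_j'\,(Y_j,Y_j')$. Differentiating $a=\sum f_jY_j$ and $b=\sum f_jY_j'$ gives $a'=\sum f_j'Y_j+b$ and $b'=\sum f_j'Y_j'-R_ua$. Hence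
\[
L_{\xi_0}Z=(a'-b,\;b'+R_ua)=DZ+BZ,\qquad B(a+ib)=-b+iR_ua .
\]
Substituting $a=\frac12(1+\tau)Z$ and $-b=\frac i2(1-\tau)Z$ splits $B$ into a complex linear and an antilinear part:
\begin{equation}\label{eq:B}
B=\tfrac i2(1+R_u)-\tfrac i2K\tau .
\end{equation}

\emph{The tensor $h$.} Since $\xi=2\xi_0$, we have $h=L_{\xi_0}\varphi=[D+B,i]$. Only the antilinear part of $B$ contributes, and an antilinear operator $T$ satisfies $[T,i]=-2iT$. So $h=-2i\cdot(-\frac i2K\tau)=-K\tau$.

\emph{The connection.} In a contact metric manifold normalized by
\[
d\eta(Z,W)=\tfrac12\bigl(Z\eta(W)-W\eta(Z)-\eta([Z,W])\bigr)=\bar g(Z,\varphi W)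
\]
one has $\bar\nabla_Z\xi=-\varphi Z-\varphi hZ$ \cite[Lemma 6.2]{Blair}. The normalization holds here. Indeed, let $(x,u)$ depend on two parameters $s_1,s_2$, with coordinate fields $Z_j=(a_j,b_j)$. Then $\eta_0(Z_j)=\langle \partial_jx,u\rangle$, and since $\nabla$ is torsion free,
\[
Z_1\eta_0(Z_2)-Z_2\eta_0(Z_1)=\langle a_2,b_1\rangle-\langle a_1,b_2\rangle=g_S(Z_1,\varphi Z_2);
\]
multiplying by $\frac14$ gives the claim. In particular $\bar\nabla_\xi\xi=0$, so $\bar\nabla_\xi$ preserves $\ker\eta$. There, by \eqref{eq:B} and $\varphi h=-iK\tau$,
\[
\bar\nabla_\xi Z=L_\xi Z+\bar\nabla_Z\xi=\bigl(2D+i(1+R_u)-iK\tau\bigr)Z-iZ+iK\tau Z=(2D+iR_u)Z .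
\]

\emph{The tensor $A$.} We have $[D,K\tau]=K'\tau$, and $[iR_u,K\tau]=2iR_uK\tau$ because $R_u$ commutes with $K$ and $\tau$. With $R_uK=K-K^2$ this gives $\bar\nabla_\xi h=-2(K'+iK-iK^2)\tau$, and adding $\varphi h=-iK\tau$ to $-\frac12\bar\nabla_\xi h$ cancels the term $iK\tau$.
\end{proof}

\subsection*{What the structure sees}
The formula $h=-K\tau$ says that $h=-K$ on $\mathcal H$ and $h=K$ on $\mathcal V$. The structure thus knows the product $K\tau$ but not its factors. Two things are lost. On $\ker K$, where the Jacobi operator has the eigenvalue $1$, the tensor $h$ vanishes and says nothing about $\tau$. And $h$ does not see the sign of $K$: multiplication by $i$ is unitary, exchanges $\mathcal H$ and $\mathcal V$, and conjugates $-K\tau$ to $+K\tau$. What $h$ does determine is $h^2=K^2$.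

\begin{example}\label{ex:surface}
Let $n=2$. Then $u^\perp$ is a line and $K=1-\kappa$, where $\kappa$ is the Gauss curvature at $\pi(u)$. Under condition (c) of Theorem \ref{thm:local}, $h^2=(1-\kappa)^2$ is constant. So the continuous function $\kappa$ takes at most two values on the connected surface $M$, and it is constant. The ambiguity of sign is removed by connectedness, not by algebra.
\end{example}

In higher dimensions the same argument makes the spectrum of $R_u$ constant, but the eigenspaces may still rotate along geodesics. This rotation is recorded by $K'$, which is why the second tensor $A$ is needed.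

Call a field $T$ of real-linear endomorphisms of $\ker\eta$ \emph{invariant} if $UT_pU^{-1}=T_q$ for every linear isometry $U\colon(\ker\eta)_p\to(\ker\eta)_q$ that intertwines $\varphi$, $h$ and $\bar\nabla_\xi h$. The fields $\varphi$, $h$, $A$ are invariant, and so are sums, products and constant multiples of invariant fields. The differential of a local automorphism is such a map $U$, because $\varphi,h,\bar\nabla_\xi h$ are defined in terms of the structure alone. Under condition (c), an invariant field has constant rank and constant characteristic polynomial on $T_1M$.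

\begin{lemma}\label{lem:ranks}
Assume condition \emph{(c)} of Theorem \ref{thm:local}.
\begin{enumerate}
\item[(i)] The eigenvalues of $K$, with multiplicities, are constant on $T_1M$. The spectral projections $P_k$ of $K$ are smooth, and $P_kK'P_k=0$.
\item[(ii)] For $\lambda\ge0$ let $\Pi_\lambda$ be the spectral projection of $K^2$ for $\lambda^2$. For $\lambda\ne\mu$, the rank of $\Pi_\lambda K'\Pi_\mu$ is constant on $T_1M$.
\item[(iii)] For $\lambda>0$, the rank of $P_\lambda K'P_{-\lambda}$ is constant on $T_1M$.
\end{enumerate}
Here a spectral projection is zero if the number in question is not an eigenvalue.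
\end{lemma}

\begin{proof}
(i) The field $h^2=K\tau K\tau=K^2$ is invariant, so its eigenvalues are constant. The ordered eigenvalues of $K$ are continuous functions on the connected space $T_1M$ with values in the finite set of square roots, so they are constant. By Lagrange interpolation each $P_k$ is a polynomial in $K$ with constant coefficients, hence smooth. Differentiating $KP_k=kP_k$ along the geodesic gives $K'P_k+KP_k'=kP_k'$. Multiply on the left by $P_k$ and use $P_kK=kP_k$ to get $P_kK'P_k=0$.

(ii) The projection $\Pi_\lambda$ is a polynomial in $h^2$ with constant coefficients, so it is invariant; it is also real. (We cannot say the same of $P_\lambda$ and $P_{-\lambda}$ separately, and this is why (ii) and (iii) are treated differently.) For $\lambda\ne\mu$ we have $\Pi_\lambda K^2\Pi_\mu=0$, so the invariant field $\Pi_\lambda A\Pi_\mu$ equals $\Pi_\lambda K'\Pi_\mu\tau$. Its rank over $\mathbb R$ is twice the rank of $\Pi_\lambda K'\Pi_\mu$ on $u^\perp$.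

(iii) Put $X=\Pi_\lambda K'\Pi_\lambda$. On the image of $\Pi_\lambda$ the invariant field $\Pi_\lambda A\Pi_\lambda$ is $(X-i\lambda^2)\tau$. Squaring removes $\tau$:
\[
(\Pi_\lambda A\Pi_\lambda)^2=(X-i\lambda^2)(X+i\lambda^2)\Pi_\lambda=X^2+\lambda^4\Pi_\lambda .
\]
So $X^2$ is invariant and has constant rank, and $\operatorname{rank}X^2=\operatorname{rank}X$ because $X$ is symmetric. Since $\Pi_\lambda=P_\lambda+P_{-\lambda}$, part (i) gives $X=P_\lambda K'P_{-\lambda}+P_{-\lambda}K'P_\lambda$. The two summands are transposes of each other and have orthogonal images, so $\operatorname{rank}X=2\operatorname{rank}P_\lambda K'P_{-\lambda}$.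
\end{proof}

\section{Odd maps between subbundles over projective space}\label{sec:odd}

Fix $x\in M$ and let $u$ vary in the unit sphere $S\subset T_xM$. The operator $R_u$ is quadratic in $u$, so its eigenspaces are the same at $u$ and $-u$ and define vector bundles over $\mathbb P=S/\{\pm1\}=\mathbb{RP}^{n-1}$. The operator $R'_u$ is cubic in $u$, so its blocks change sign. The following lemma shows that this parity is incompatible with constant positive rank.

Let $\mathcal L$ be the tautological line bundle over $\mathbb P$, with fiber $\mathbb Ru$ at $[u]$, and let $E$ be the bundle with fiber $u^\perp$. Then $E\oplus\mathcal L=\varepsilon^n$, where $\varepsilon^m$ denotes the trivial bundle of rank $m$.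

\begin{lemma}\label{lem:odd}
Let $E_1,E_2\subset E$ be mutually orthogonal subbundles. Let $T_u\colon (E_1)_{[u]}\to(E_2)_{[u]}$ be linear maps that depend continuously on $u\in S$, have constant rank $r$, and satisfy $T_{-u}=-T_u$. Then $r=0$.
\end{lemma}

Both hypotheses on the data are needed. For $n=4$, identify $T_xM$ with the quaternions, let $E_1$ and $E_2$ be spanned by $iu$ and $ju$, and put $T_u(iu)=ju$; this map has rank one and is even. For $n=3$, the cross product $T_uw=u\times w$ is odd and has rank two, with $E_1=E_2=E$.

\subsection*{The splitting of $E$}
Suppose that $r\ge1$. Since $\ker T_u=\ker T_{-u}$ and the rank is constant, the kernels form a subbundle of $E_1$ over $\mathbb P$. Let $F$ be its orthogonal complement in $E_1$ and let $F'\subset E_2$ be the bundle of images $T_u(F)$. Both have rank $r$ and they are orthogonal, so $2r\le n-1$ and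
\begin{equation}\label{eq:split}
E=F\oplus F'\oplus C,\qquad \operatorname{rank}C=n-1-2r .
\end{equation}
We have to derive a contradiction.

\subsection*{Rank one, by hand}
Let $r=1$, so $n\ge3$. The sphere $S$ is simply connected, so the line field $u\mapsto F_{[u]}$ on $S$ is spanned by a continuous unit field $v$. As $v(-u)$ spans the same line, $v(-u)=\epsilon v(u)$ with a sign $\epsilon$ that is constant by continuity. The nowhere vanishing field $\tilde v(u)=T_uv(u)$ satisfies $\tilde v(-u)=-\epsilon\tilde v(u)$. One of the two fields is therefore even, and after normalizing we obtain a map $e\colon S\to S$ with $e(u)\perp u$ and $e(-u)=e(u)$. The homotopy $\cos\theta\,u+\sin\theta\,e(u)$ joins the identity to $e$, so $\deg e=1$. But an even map has even degree: if $n$ is odd, the antipodal map has degree $-1$ and $\deg e=-\deg e$; if $n$ is even, $\mathbb P$ is orientable and $e$ factors through the covering $S\to\mathbb P$ of degree two. This contradiction proves the lemma for $r=1$, and hence, because $2r\le n-1$, for all $n\le4$.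

In the language of bundles, the argument says: $F$ is $\varepsilon^1$ or $\mathcal L$, oddness makes $F'$ the other one, and so $F\oplus F'\cong\varepsilon^1\oplus\mathcal L$ is known although $F$ is not. In higher rank $F$ need not be a sum of line bundles, but it is one stably, and that suffices to compute characteristic classes.

\subsection*{Tools}
For a compact connected space, $KO$ is the Grothendieck group of real vector bundles and $\widetilde{KO}$ is the subgroup of classes of rank zero; two bundles have the same class in $KO$ if and only if they become isomorphic after adding a trivial bundle. By Adams \cite[Theorem 7.4]{Adams}, $\widetilde{KO}(\mathbb{RP}^{n-1})$ is a finite cyclic group generated by $[\mathcal L]-1$. The total Stiefel--Whitney class $w=1+w_1+w_2+\cdots$ satisfies $w(F_1\oplus F_2)=w(F_1)w(F_2)$, $w(\varepsilon^m)=1$, and $w_j=0$ for $j$ larger than the rank. Moreover $H^*(\mathbb P;\mathbb Z_2)=\mathbb Z_2[\omega]/(\omega^n)$ and $w(\mathcal L)=1+\omega$. Finally, by Lucas' theorem, $\binom mr$ is odd if and only if every binary digit $1$ of $r$ is also a digit $1$ of $m$.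

\begin{proof}[Proof of Lemma \ref{lem:odd}]
Suppose that $r\ge1$ and consider \eqref{eq:split}. The rule $z\otimes su\mapsto sT_uz$, for $z\in F_{[u]}$ and $s\in\mathbb R$, gives the same result for the representation $su=(-s)(-u)$ exactly because $T$ is odd. It defines an isomorphism $F\otimes\mathcal L\cong F'$. Hence
\begin{equation}\label{eq:trivial}
F\oplus(F\otimes\mathcal L)\oplus C\oplus\mathcal L\cong\varepsilon^n .
\end{equation}

By Adams' theorem $[F]-r=\beta([\mathcal L]-1)$ for an integer $\beta$, and we may take $\beta\ge0$ because the group is finite. So for some $m\ge0$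
\[
F\oplus\varepsilon^{\beta+m}\cong\mathcal L^{\oplus \beta}\oplus\varepsilon^{r+m},
\qquad
(F\otimes\mathcal L)\oplus\mathcal L^{\oplus(\beta+m)}\cong\varepsilon^{\beta}\oplus\mathcal L^{\oplus(r+m)},
\]
where the second isomorphism is the first tensored with $\mathcal L$, and $\mathcal L\otimes\mathcal L\cong\varepsilon^1$. Therefore $w(F)=(1+\omega)^\beta$ and $w(F\otimes\mathcal L)=(1+\omega)^{r-\beta}$. The unknown exponent $\beta$ cancels in the product, and \eqref{eq:trivial} gives $(1+\omega)^{r+1}w(C)=1$, that is,
\[
w(C)=(1+\omega)^{-(r+1)}=\sum_{j=0}^{n-1}\binom{r+j}{r}\omega^j .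
\]
Now $w_j(C)=0$ for $j\ge n-2r$, while $\omega^j\ne0$ for $j\le n-1$. So $\binom{r+j}r$ is even for the $2r$ consecutive values $j=n-2r,\dots,n-1$. (It is the orthogonality of $E_1$ and $E_2$ that makes this range as long as $2r$.) Choose $\alpha$ with $2^\alpha\le r<2^{\alpha+1}$. Since $2^{\alpha+1}\le2r$, one of these $j$ is divisible by $2^{\alpha+1}$. Then $r+j$ has the same last $\alpha+1$ binary digits as $r$, and $r$ has no other nonzero digits. By Lucas' theorem $\binom{r+j}r$ is odd, a contradiction.
\end{proof}

\section{Local symmetry and rank one}\label{sec:local}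

\begin{proposition}\label{prop:symmetric}
Assume condition \emph{(c)} of Theorem \ref{thm:local}. Then $R_u$ has constant spectrum on $T_1M$, $R'_u=0$ for all $u$, and $\nabla R=0$.
\end{proposition}

\begin{proof}
The first claim is Lemma \ref{lem:ranks}(i). Fix $x\in M$. The images of the $P_k$, and of the $\Pi_\lambda$, are mutually orthogonal subbundles of $E$ over $\mathbb P$, and $K'$ is odd in $u$. By Lemmas \ref{lem:ranks} and \ref{lem:odd}, $\Pi_\lambda K'\Pi_\mu=0$ for $\lambda\ne\mu$ and $P_\lambda K'P_{-\lambda}=0$ for $\lambda>0$. The diagonal block $\Pi_\lambda K'\Pi_\lambda$ is the sum of $P_\lambda K'P_{-\lambda}$ and its transpose if $\lambda>0$, and it is $P_0K'P_0=0$ if $\lambda=0$. So all blocks vanish and $R'_u=-K'=0$.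

It remains to pass from $R'_u=0$ to $\nabla R=0$. We show that the local geodesic symmetry $s_x(\exp_xv)=\exp_x(-v)$ is an isometry near $x$. Let $\gamma(t)=\exp_xtu$ with $|u|=1$. For small $t>0$, every vector normal to $\gamma$ at $\gamma(t)$ is the value of a Jacobi field $Y(t)=(d\exp_x)_{tu}(tz)$ with $z\perp u$, which is normal by the Gauss lemma, and $ds_x(Y(t))=(d\exp_x)_{-tu}(-tz)=Y(-t)$. In a parallel frame along $\gamma$ the operator $R_{\gamma'}$ is a constant matrix, so $t\mapsto-Y(-t)$ solves the same equation as $Y$ with the same initial values. Hence $Y(-t)=-Y(t)$ in this frame and $|Y(-t)|=|Y(t)|$. Since also $ds_x(\gamma'(t))=-\gamma'(-t)$, the map $ds_x$ respects the orthogonal splitting into radial and normal parts and preserves lengths on each. So $s_x$ is an isometry. It preserves the covariant tensor $\nabla R$ of order five, and $ds_x=-1$ on $T_xM$, so $(\nabla R)_x=-(\nabla R)_x=0$.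
\end{proof}

\subsection*{Symmetric spaces}
We recall what we use. A Riemannian manifold is \emph{locally symmetric} if $\nabla R=0$, and \emph{symmetric} if each geodesic symmetry extends to a global isometry; a symmetric space is complete and homogeneous.
\begin{enumerate}
\item[(S1)] (Cartan.) A linear isometry between tangent spaces of two locally symmetric manifolds that preserves the curvature tensors is the differential of a local isometry. Each point of a locally symmetric manifold has a neighborhood isometric to an open subset of a simply connected symmetric space. A complete, simply connected, locally symmetric manifold is symmetric.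
\item[(S2)] Let $N$ be symmetric, $o\in N$, $\mathfrak p=T_oN$, and let $\mathfrak k\subset\mathfrak{so}(\mathfrak p)$ be the span of the operators $R(X,Y)$. Then $\mathfrak g=\mathfrak k\oplus\mathfrak p$ is a Lie algebra, the transvection algebra, with the commutator on $\mathfrak k$, $[k,X]=kX$ and $[X,Y]=-R(X,Y)$ for $k\in\mathfrak k$ and $X,Y\in\mathfrak p$. Thus $R(X,Y)Z=-[[X,Y],Z]$ and $R_u=-\operatorname{ad}(u)^2|_{\mathfrak p}$. The \emph{rank} of $N$ is the largest dimension of an abelian subspace of $\mathfrak p$.
\item[(S3)] A simply connected symmetric space is the product of a Euclidean space and irreducible nonflat symmetric spaces. An irreducible nonflat factor is either of compact type (it is compact and the Killing form of $\mathfrak g$ is negative definite) or of noncompact type (its sectional curvature is $\le0$).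
\item[(S4)] Let $N$ be of compact or noncompact type, let $\mathfrak a\subset\mathfrak p$ be a maximal abelian subspace, and let $G_o$ be the identity component of the stabilizer of $o$ in $\operatorname{Iso}(N)$, a compact group. Then $\mathfrak p$ is the union of the images of $\mathfrak a$ under $G_o$ \cite[Ch.~V, \S6]{Helgason}.
\end{enumerate}

Constant spectrum excludes higher rank unless the space is flat. The simplest illustration is $S^2\times S^2$: for $u=(\cos\theta\,u_1,\sin\theta\,u_2)$ the operator $R_u$ has the eigenvalues $\cos^2\theta$ and $\sin^2\theta$, which vary as $u$ turns in the abelian plane spanned by $(u_1,0)$ and $(0,u_2)$.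

\begin{lemma}\label{lem:rankone}
Let $N$ be a simply connected symmetric space of dimension $n\ge2$ such that $R_u$ has constant spectrum on $T_1N$. Then $N$ is either the Euclidean space $\mathbb R^n$, or irreducible of rank one and of compact or noncompact type. In all cases $\operatorname{Iso}(N)$ is transitive on $T_1N$.
\end{lemma}

\begin{proof}
Suppose that $\mathfrak a\subset\mathfrak p$ is abelian of dimension at least $2$. For $u,v\in\mathfrak a$ the operators $\operatorname{ad}(u)$ and $\operatorname{ad}(v)$ commute. So the operators $-\operatorname{ad}(u)\operatorname{ad}(v)|_{\mathfrak p}$ commute with one another, and they are symmetric, because $-\operatorname{ad}(u)\operatorname{ad}(v)=\frac12(R_{u+v}-R_u-R_v)$, where $R_w=R(\cdot,w)w$ acts on all of $\mathfrak p$. Choose a common eigenbasis $X_j$ of $\mathfrak p$, with $-\operatorname{ad}(u)\operatorname{ad}(v)X_j=b_j(u,v)X_j$; each $b_j$ is a symmetric bilinear form on $\mathfrak a$. For unit $u\in\mathfrak a$ the number $b_j(u,u)$ is $0$ or an eigenvalue of $R_u$ on $u^\perp$, so it lies in a fixed finite set. The unit sphere of $\mathfrak a$ is connected, so $b_j(u,u)$ is a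 constant $c_j$ on it and $b_j=c_j\langle\cdot,\cdot\rangle$. For orthonormal $u,v\in\mathfrak a$,
\[
c_j^2X_j=\operatorname{ad}(u)^2\operatorname{ad}(v)^2X_j=\bigl(\operatorname{ad}(u)\operatorname{ad}(v)\bigr)^2X_j=b_j(u,v)^2X_j=0 .
\]
So $R_u=0$, and by constancy of the spectrum all Jacobi operators vanish. Then $N$ is flat, $N=\mathbb R^n$, and the Euclidean motions are transitive on unit vectors.

Now let $N$ be nonflat, so that the rank is one. Vectors $X,Y$ tangent to different factors in (S3) satisfy $R(X,Y)=0$ and span an abelian plane, so there is only one factor, and it is of compact or noncompact type. By (S4) with $\mathfrak a=\mathbb Rv$, $|v|=1$, the unit sphere of $\mathfrak p$ is the union of the $G_o$-orbits of $v$ and $-v$. These orbits are closed, and they are equal or disjoint. The sphere is connected, so they are equal. Thus $G_o$ is transitive on the unit sphere at $o$, and $\operatorname{Iso}(N)$ is transitive on $T_1N$ because $N$ is homogeneous.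
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:local}]
(a)$\Rightarrow$(b). Let $N$ be the model, let $p,q\in T_1M$, and let $\psi_1,\psi_2$ be isometries from neighborhoods of $\pi(p),\pi(q)$ onto open subsets of $N$. By Lemma \ref{lem:twopoint} there is $f_0\in\operatorname{Iso}(N)$ with $df_0(d\psi_1p)=d\psi_2q$. Then $f=\psi_2^{-1}f_0\psi_1$ is an isometry defined near $\pi(p)$ with $df(p)=q$, and $df$ preserves the structure by Lemma \ref{lem:lift}(i).

(b)$\Rightarrow$(c). Restrict the differential of the local automorphism to $\ker\eta$.

(c)$\Rightarrow$(a). By Proposition \ref{prop:symmetric}, $M$ is locally symmetric with constant Jacobi spectrum. Fix $x\in M$ and, by (S1), an isometry from a neighborhood of $x$ onto a neighborhood of a point $o$ in a simply connected symmetric space $N$. For any $y\in M$, parallel transport along a path from $y$ to $x$ preserves $R$, so we obtain a linear isometry $T_yM\to T_oN$ that preserves curvature, and by (S1) a neighborhood of $y$ is isometric to an open subset of $N$. The spectrum of $R_u$ is constant on the unit sphere at $o$, hence on $T_1N$ by homogeneity. By Lemmas \ref{lem:rankone}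 and \ref{lem:twopoint}, $N$ is two-point homogeneous.
\end{proof}

\section{From the universal cover to $M$}\label{sec:global}

Theorem \ref{thm:local} does not see the fundamental group, while Theorem \ref{thm:global} restricts it. Since automorphisms commute with $\Phi_t$, homogeneity of $T_1M$ implies that all orbits of the geodesic flow are closed with the same least period, or none is closed. Two examples satisfy (a) and violate this condition.

\begin{example}\label{ex:quotients}
The flat torus $\mathbb R^n/\mathbb Z^n$ has closed geodesics (rational directions) and geodesics that are not closed (irrational directions). On the quotient of the unit sphere $S^3\subset\mathbb C^2$ by the cube roots of unity, the geodesic $(e^{it},0)$ has least period $2\pi/3$, and the geodesic $(\cos t,\sin t)$ has least period $2\pi$, since $(\cos t,\sin t)$ is a cube root of unity times $(1,0)$ only for $t\in2\pi\mathbb Z$. On the other hand, for $\mathbb{RP}^n=S^n/\{\pm1\}$ the lift of the deck transformation is $\Phi_\pi$. The proof below shows that in the compact case the deck group always acts through the flow in this way.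
\end{example}

\begin{proof}[Proof of Theorem \ref{thm:global}]
Let $\operatorname{Aut}(T_1M)$ be transitive. If the orbit of $\xi_0$ through one point is defined on $(-\epsilon,\epsilon)$, then so is the orbit through every point. Hence $\xi_0$ is complete, all geodesics extend indefinitely, and $M$ is complete by the Hopf--Rinow theorem. Condition (c) holds, so $M$ is locally symmetric with constant Jacobi spectrum by Proposition \ref{prop:symmetric}. By (S1) the universal cover $\widetilde M$ is a symmetric space, and it satisfies the hypothesis of Lemma \ref{lem:rankone}. Write $M=\widetilde M/\Gamma$ with deck group $\Gamma$. By Lemma \ref{lem:twopoint} it suffices to show that $\operatorname{Iso}(M)$ is transitive on $T_1M$.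

\emph{Case 1: $\widetilde M$ is flat or of noncompact type.} Here the expected argument works. Since $R_u\le0$, we have $K\ge1$. As $h=-K$ on $\mathcal H$ and $h=K$ on $\mathcal V$, the space $\mathcal V$ is the sum of the eigenspaces of $h$ with positive eigenvalue. Every automorphism preserves $h$, hence $\mathcal V$, and is a lift by Lemma \ref{lem:lift}(ii). So the lifts are transitive.

\emph{Case 2: $\widetilde M$ is of compact type.} Now automorphisms need not be lifts, and we use them only to compare periods. The aim is to show that every isometry of $\widetilde M$ commutes with $\Gamma$. Then it descends to $M$, and transitivity on $T_1M=T_1\widetilde M/\Gamma$ follows from Lemma \ref{lem:rankone}. If $\Gamma$ is trivial there is nothing to prove, so let $\Gamma\ne1$. The group $\Gamma$ is finite, since its orbits are closed discrete subsets of the compact space $\widetilde M$. It acts freely on $\widetilde M$, hence on $T_1\widetilde M$. We write $\Phi_t$ for the geodesic flow on both bundles.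

\emph{Step 1: each $\rho\in\Gamma\setminus\{1\}$ translates some geodesic.} Let $x_0$ minimize $d(x,\rho x)$ on $\widetilde M$, with minimum $s>0$, and let $\gamma\colon[0,s]\to\widetilde M$ be a minimizing unit speed geodesic from $x_0$ to $\rho x_0$. Put $y=\gamma(s/2)$. The curve $\gamma|_{[s/2,s]}$ followed by $\rho\circ\gamma|_{[0,s/2]}$ joins $y$ to $\rho y$ and has length $s\le d(y,\rho y)$. So it is minimizing, hence smooth at $\rho x_0$, which means $d\rho(\gamma'(0))=\gamma'(s)$. Thus
\begin{equation}\label{eq:axis}
d\rho(u)=\Phi_s(u)\qquad\text{for } u=\gamma'(0)\text{ and some } s>0 .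
\end{equation}

\emph{Step 2: one deck transformation acts as a flow map.} By \eqref{eq:axis} the flow on $T_1M$ has a closed orbit; let $\ell>0$ be its least period, which exists because $\xi_0$ has no zeros. By homogeneity, all orbits in $T_1M$ are closed with least period $\ell$. So for each $u\in T_1\widetilde M$ there is $\sigma\in\Gamma$ with $\Phi_\ell(u)=d\sigma(u)$. The sets $\{u:\Phi_\ell(u)=d\sigma(u)\}$, $\sigma\in\Gamma$, are closed, finite in number, pairwise disjoint by freeness, and they cover the connected space $T_1\widetilde M$. Hence one of them is everything: there is $\sigma\in\Gamma$ with $\Phi_\ell=d\sigma$ on $T_1\widetilde M$.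

\emph{Step 3: $\Gamma$ is generated by $\sigma$.} Let $\rho\ne1$ and take $u,s$ as in \eqref{eq:axis}. The number $s$ is a period of the orbit of the image of $u$ in $T_1M$, so $s=j\ell$ with an integer $j$, and $d\rho(u)=\Phi_{j\ell}(u)=d\sigma^j(u)$. By freeness $\rho=\sigma^j$.

\emph{Step 4: $\sigma$ is central in $\operatorname{Iso}(\widetilde M)$.} For $f\in\operatorname{Iso}(\widetilde M)$ the lift $df$ commutes with the flow, so $d(f\sigma f^{-1})=df\,\Phi_\ell\,df^{-1}=\Phi_\ell=d\sigma$. Projecting to $\widetilde M$ gives $f\sigma f^{-1}=\sigma$.

Steps 3 and 4 show that every isometry of $\widetilde M$ commutes with $\Gamma$, which completes Case 2.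
\end{proof}

\section{Which automorphisms are lifts}\label{sec:aut}

Let $M$ be two-point homogeneous. By Lemmas \ref{lem:twopoint} and \ref{lem:lift}(i), $T_1M$ is homogeneous, so $K'=0$ and the universal cover of $M$ is a symmetric space as in Lemma \ref{lem:rankone}. By Lemma \ref{lem:lift}(ii), an automorphism is a lift as soon as it preserves $\mathcal V$. So we ask how much of $\mathcal V$ the structure determines.

\subsection*{The part of $\mathcal V$ that is determined pointwise}
With $K'=0$, Proposition \ref{prop:formulas} gives $A=-iK^2\tau$ and $Ah=iK^3$. So $K^3=-\varphi Ah$ is invariant; the second tensor has recovered the sign that $h$ had lost. Since $k\mapsto k^3$ is injective on the constant finite spectrum of $K$, the operator $K$ is a polynomial in $K^3$ with constant coefficients, and it is invariant. Then so is $K^2+Kh=K^2(1-\tau)$, which sends $a+ib$ to $2iK^2b$. Its image is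
\[
\mathcal V'=\{b^t:b\in u^\perp,\ b\perp\ker K\}\subset\mathcal V,
\]
and every automorphism preserves $\mathcal V'$. If $1\notin\Sigma$, then $\mathcal V'=\mathcal V$ and we are done. If $1\in\Sigma$, we need the structure of the curvature tensor in rank one.

\begin{lemma}\label{lem:so3}
Let $N$ be an irreducible symmetric space of compact type and rank one, scaled so that the largest eigenvalue of $R_u$ is $1$ for a given unit vector $u\in\mathfrak p$. Then the eigenvalues of $R_u$ on $u^\perp$ lie in $\{\frac14,1\}$. If $a$ is a unit vector in $\ker(R_u-1)$, then $R(u,a)$ maps $\ker(R_u-\frac14)$ to itself and satisfies $R(u,a)^2=-\frac14$ there.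
\end{lemma}

\begin{proof}
The operator $\operatorname{ad}(u)$ is skew for the negative definite Killing form, so it is diagonalizable on $\mathfrak g\otimes\mathbb C$ with imaginary eigenvalues. For $\lambda\ge0$ let $\mathfrak g_\lambda=\ker(\operatorname{ad}(u)^2+\lambda^2)$. Since $\operatorname{ad}(u)^2$ preserves $\mathfrak k$ and $\mathfrak p$, we have $\mathfrak g_\lambda=\mathfrak k_\lambda\oplus\mathfrak p_\lambda$, and $\mathfrak p_\lambda=\ker(R_u-\lambda^2)$. We note three facts. First, $\mathfrak g_\lambda\otimes\mathbb C$ is the sum of the eigenspaces of $\operatorname{ad}(u)$ for $\pm i\lambda$, and eigenvalues of a derivation add under brackets, so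
\[
[\mathfrak g_\lambda,\mathfrak g_\mu]\subset\mathfrak g_{\lambda+\mu}+\mathfrak g_{|\lambda-\mu|}.
\]
Second, for $\lambda>0$ the operator $\operatorname{ad}(u)$ is invertible on $\mathfrak g_\lambda$ and exchanges $\mathfrak k_\lambda$ and $\mathfrak p_\lambda$, so $\mathfrak g_\lambda=0$ for $\lambda>1$. Third, $\mathfrak p_0$ consists of the vectors that commute with $u$, so $\mathfrak p_0=\mathbb Ru$ in rank one.

Put $k=[u,a]\in\mathfrak k_1$. Then $[k,u]=-\operatorname{ad}(u)^2a=a$. Also $[a,k]=R(u,a)a$ lies in $\mathfrak p_2+\mathfrak p_0=\mathbb Ru$, and $\langle R(u,a)a,u\rangle=\langle R_ua,a\rangle=1$. So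
\[
[u,a]=k,\qquad [a,k]=u,\qquad [k,u]=a,
\]
which are the relations of the standard basis of $\mathfrak{so}(3)\cong\mathfrak{su}(2)$. In every finite-dimensional complex representation of this algebra, a basis element has its eigenvalues in $\frac i2\mathbb Z$. Applied to the adjoint action on $\mathfrak g\otimes\mathbb C$, this shows that $\mathfrak g_\lambda\ne0$ only for $\lambda\in\{0,\frac12,1\}$, which proves the first claim.

For the second claim we rotate $u$ into $k$. The relations give $e^{t\operatorname{ad}(a)}u=\cos t\,u-\sin t\,k$, so the automorphism $\psi=e^{-(\pi/2)\operatorname{ad}(a)}$ of $\mathfrak g$ maps $u$ to $k$, and $\operatorname{ad}(k)=\psi\operatorname{ad}(u)\psi^{-1}$. Since $[\mathfrak g_1,\mathfrak g_{1/2}]\subset\mathfrak g_{3/2}+\mathfrak g_{1/2}=\mathfrak g_{1/2}$, both $\psi$ and $\operatorname{ad}(k)$ preserve $\mathfrak g_{1/2}$. There $\operatorname{ad}(u)^2=-\frac14$, hence $\operatorname{ad}(k)^2=-\frac14$. Finally $R(u,a)=-\operatorname{ad}(k)$ on $\mathfrak p$, and it preserves $\mathfrak p\cap\mathfrak g_{1/2}=\ker(R_u-\frac14)$.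
\end{proof}

\begin{proof}[Proof of Theorem \ref{thm:aut}]
Lifts are automorphisms, and the case $1\notin\Sigma$ has been settled. Let $1\in\Sigma$ and $\Sigma\ne\{1\}$. A positive eigenvalue excludes the flat case and the noncompact type, so the universal cover is of compact type and rank one. By Lemma \ref{lem:so3} and scaling, $\Sigma=\{c,4c\}$ for some $c>0$, so $\Sigma=\{\frac14,1\}$ or $\Sigma=\{1,4\}$.

\emph{The case $\Sigma=\{\frac14,1\}$.} Let $E_1(u)=\ker(R_u-1)=\ker K$ and $E_2(u)=\ker(R_u-\frac14)$, so that $\mathcal V'=\{b^t:b\in E_2(u)\}$. An automorphism maps local sections of $\mathcal V'$ to local sections of $\mathcal V'$ and brackets to brackets. It therefore preserves the distribution spanned by the sections of $\mathcal V'$ and their brackets. We show that this distribution is $\mathcal V$.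

Sections of $\mathcal V'$ are tangent to the fibers, so their brackets are again tangent to the fibers and can be computed in one fiber $S\subset T_xM$. There $b^t$ is the vector $b\in u^\perp=T_uS$, and $[b_1,b_2]=\partial_{b_1}b_2-\partial_{b_2}b_1$, where $\partial$ is the flat derivative of the vector space $T_xM$. Let $b_1,b_2$ be local sections of $E_2$ and let $a\in E_1(u)$. Differentiate $R(b_2,u)u=\frac14b_2$ in the direction $b_1$:
\[
R(\partial_{b_1}b_2,u)u+R(b_2,b_1)u+R(b_2,u)b_1=\tfrac14\partial_{b_1}b_2 .
\]
Take the inner product with $a$ and use $\langle R(z,u)u,a\rangle=\langle z,R_ua\rangle=\langle z,a\rangle$: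
\[
\tfrac34\langle\partial_{b_1}b_2,a\rangle=-\langle R(b_2,b_1)u+R(b_2,u)b_1,a\rangle .
\]
Subtract the same identity with $b_1,b_2$ exchanged. The first terms contribute $2R(b_1,b_2)u$, and the second terms contribute $R(b_1,u)b_2-R(b_2,u)b_1=R(b_1,b_2)u$ by the Bianchi identity. Hence
\[
\langle[b_1,b_2],a\rangle=4\langle R(b_1,b_2)u,a\rangle=4\langle R(u,a)b_1,b_2\rangle .
\]
If our distribution were smaller than $\mathcal V$ at $u$, then, since it contains $E_2(u)$, some unit vector $a\in E_1(u)$ would be orthogonal to all brackets. But the curvature tensor at $x$ is that of the universal cover, so Lemma \ref{lem:so3} applies: for sections whose values at $u$ are a unit vector $b_1\in E_2(u)$ and $b_2=R(u,a)b_1\in E_2(u)$, we get $\langle[b_1,b_2],a\rangle=4|R(u,a)b_1|^2=1$, because $R(u,a)$ is skew with square $-\frac14$. So the distribution is $\mathcal V$, every automorphism preserves $\mathcal V$, and Lemma \ref{lem:lift}(ii) applies. This proves the first assertion.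

\emph{The cases $\Sigma=\{1\}$ and $\Sigma=\{1,4\}$.} The map $\Phi_t$ preserves $\xi_0$ and $\eta_0$, so it is an automorphism if and only if $d\Phi_t$ is isometric and complex linear on $\ker\eta$. Since $R'=0$, the eigenspaces of $R_{\gamma'}$ are parallel along $\gamma$. Identify the spaces $\gamma'(t)^\perp$ by parallel transport. On the eigenspace for $\kappa>0$ the Jacobi equation is $Y''=-\kappa Y$, and \eqref{eq:jacobi} gives
\[
d\Phi_t(a,b)=\Bigl(\cos(\sqrt\kappa\,t)\,a+\frac{\sin(\sqrt\kappa\,t)}{\sqrt\kappa}\,b,\;-\sqrt\kappa\sin(\sqrt\kappa\,t)\,a+\cos(\sqrt\kappa\,t)\,b\Bigr).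
\]
For $\kappa=1$ this is multiplication of $a+ib$ by $e^{-it}$. For $\kappa=4$ and $t=\pi/2$ it is multiplication by $-1$. So if $\Sigma=\{1\}$, all $\Phi_t$ are automorphisms, and if $\Sigma=\{1,4\}$, then $\Phi_{\pi/2}$ is. In both cases $d\Phi_{\pi/2}$ multiplies the vertical vector $ib$, $0\ne b\in\ker(R_u-1)$, by $-i$ and yields the horizontal vector $b$. Hence $\Phi_{\pi/2}$ does not preserve the fibers.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Adams}
Adams, \emph{Vector fields on spheres}, Ann. of Math. 75 (1962).

\bibitem{Blair}
Blair, \emph{Riemannian Geometry of Contact and Symplectic Manifolds}.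

\bibitem{GRM}
\emph{Geometry of Riemannian manifolds}, \texttt{http://publi.math.unideb.hu/load\_pdf.php?p=657}.

\bibitem{Helgason}
Helgason, \emph{Differential Geometry, Lie Groups, and Symmetric Spaces}.

\end{thebibliography}
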